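\title{Inverting a cylinder through isometric immersions\\ but not through isometric embeddings}

\begin{abstract}
Let $C_h=S^1\times[-h,h]$ be the flat cylinder in $\mathbb R^3$, let $i$ be its inclusion, and let $r$ be the mirror image of $i$, which turns the cylinder inside out. It is known that $i$ and $r$ can be joined through isometric immersions exactly when $h<1$, and through isometric embeddings when $h<\pi/(\pi+2)$. We prove that they cannot be joined through isometric embeddings when $h\ge 0.999$. Hence for $0.999\le h<1$ the cylinder can be inverted through isometric immersions but not through isometric embeddings. A degree argument modulo $3$ finds a time at which three equally spaced rulings have coplanar directions. At that time two rulings lie in one plane, and for $h=0.999$ explicit estimates force them to meet.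
\end{abstract}

\section{Introduction}\label{sec:intro}

A band of paper can be bent but not stretched. Can it be turned inside out? For $h>0$ let
\[
C_h=S^1\times[-h,h]\subset\mathbb R^2\times\mathbb R=\mathbb R^3
\]
be the cylinder over the unit circle, with the flat metric induced from $\mathbb R^3$. Let $i\colon C_h\to\mathbb R^3$ be the inclusion and let $r\colon C_h\to\mathbb R^3$ be the restriction of the reflection $(x_1,x_2,x_3)\mapsto(x_1,-x_2,x_3)$. A smooth map between Riemannian manifolds is \emph{isometric} if it preserves the metric. Two isometric maps $C_h\to\mathbb R^3$ are \emph{isometrically homotopic} if they are joined by a smooth homotopy $H\colon C_h\times[0,1]\to\mathbb R^3$ such that every $H_t$ is an isometric immersion, and \emph{isometrically isotopic} if every $H_t$ can be taken to be an isometric embedding. We call $H$ an isometric homotopy or an isometric isotopy accordingly. Smooth means $C^\infty$ up to the boundary. Both relations are equivalence relations, since homotopies can be concatenated smoothly after a change of time that makes them stationary near $t=0$ and $t=1$.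

We unroll the cylinder by $(x,y)\mapsto(\cos x,\sin x,y)$. A map on $C_h$ is then a map on the strip $\Sigma=\mathbb R\times[-h,h]$ that is $2\pi$-periodic in $x$, the metric is $dx^2+dy^2$, and a map $f$ is an isometric immersion if and only if $f_x,f_y$ are orthonormal at every point. Its unit normal is $n=f_x\times f_y$. In these coordinates
\[
i(x,y)=(\cos x,\sin x,y),\qquad r(x,y)=(\cos x,-\sin x,y).
\]
The two maps have the same image, but the normal $(\cos x,\sin x,0)$ of $i$ points outward and the normal $(-\cos x,\sin x,0)$ of $r$ points inward. This is the sense in which $r$ is the cylinder turned inside out.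

Three simple attempts show where the difficulty lies. First, a path of rigid motions of $\mathbb R^3$ does not carry $i$ to $r$, because $C_h$ spans $\mathbb R^3$ affinely and the reflection has determinant $-1$; the rotation by $\pi$ about the $x_1$-axis gives $(\cos x,-\sin x,-y)$, whose normal still points outward. Second, one may deform through upright cylinders $(\gamma_t(x),y)$ over closed unit-speed plane curves $\gamma_t$, but the winding number of $\gamma_t'$ does not change with $t$, and it is $+1$ for $i$ and $-1$ for $r$. Third, one may drop the metric condition. For $h<1$ the surfaces of revolution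
\[
\bigl((1+y\sin\theta)\cos x,\ (1+y\sin\theta)\sin x,\ y\cos\theta\bigr),\qquad 0\le\theta\le\pi,
\]
are embeddings that lead from $i$ to $(\cos x,\sin x,-y)$, and the rotation above carries this map to $r$. So there is no topological obstruction; but this isotopy stretches the circles $y=\mathrm{const}$ by the factor $1+y\sin\theta$. Any obstruction to inverting the cylinder isometrically is therefore metric, and it can only grow with $h$: an isometric homotopy or isotopy from $i$ to $r$ on $C_h$ restricts to one on $C_{h'}$ for every $h'<h$.

The following two facts are known. We quote them, and take the question below, from \cite{cyl}.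
\begin{enumerate}
\item[(K1)] The maps $i$ and $r$ are isometrically homotopic if and only if $h<1$.
\item[(K2)] If $h<\pi/(\pi+2)$, then $i$ and $r$ are isometrically isotopic.
\end{enumerate}
These facts leave the range $\pi/(\pi+2)\le h<1$ undecided for embeddings. The question is whether there is an $h$ for which $i$ and $r$ are isometrically homotopic but not isometrically isotopic. The answer is yes.

\begin{theorem}\label{thm:main}
If $h\ge0.999$, then $i$ and $r$ are not isometrically isotopic. Hence for every $h$ with $0.999\le h<1$ the maps $i$ and $r$ are isometrically homotopic but not isometrically isotopic.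
\end{theorem}

The second sentence follows from the first and the existence half of (K1); this is the only use of (K1) in the proof. One would guess this answer: as $h$ increases to $1$, an inversion has less and less room, and it must pass through a surface that is pleated into a thin neighborhood of a flat disc. The difficulty is that a thin surface need not meet itself, since its layers may be stacked arbitrarily close together. An approximate description of the surface does not suffice, and some exact coincidence has to be found.

Section~\ref{sec:idea} explains the mechanism on a model. Sections~\ref{sec:rulings} and~\ref{sec:bend} describe the straight segments on an isometrically immersed cylinder. Section~\ref{sec:degree} contains the degree argument and Section~\ref{sec:two-three} its two simplest cases; these four sections hold for every $h>0$, except where $h>2/3$ is assumed. Sections~\ref{sec:estimates} and~\ref{sec:end} contain the estimates for $h=0.999$ and the end of the proof, and Section~\ref{sec:consequences} two consequences.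

\section{The idea of the proof}\label{sec:idea}

This section is a guide and is not used later. Let $f_t$ be an isometric homotopy from $i$ to $r$. A flat surface in $\mathbb R^3$ is swept out by straight segments. Suppose that through each point $c(s)=f_t(s,0)$ of the center curve there is such a segment, with midpoint $c(s)$, length at least $2h$, and unit direction $b(s,t)$ that depends continuously on $(s,t)$ and equals $e_3=(0,0,1)$ for $t=0,1$.

\emph{The directions turn slowly.} In the strip the segments run from $y=-h$ to $y=h$ without crossing. If $\varphi(s)$ is their angle with the vertical, this forces $|\partial_sb|=|\varphi'|\le\frac1h\cos^2\varphi$. So the closed curve $s\mapsto b(s,t)$ on $S^2$ has length at most $2\pi/h$.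

\emph{The directions must spread out.} Since $b$ is constant on the two end circles, it defines a map from a sphere to $S^2$. We shall see that the reversal of the normal forces this map to have degree $1$. The simplest consequence can be done by hand. Suppose that for each $t$ the curve $b(\cdot,t)$ lies in an open hemisphere, and let $\bar b(t)$ be its mean over $s$. Then $(1-\lambda)b+\lambda\bar b\neq0$ for $0\le\lambda\le1$, because both vectors have positive inner product with the pole of the hemisphere. Normalizing, we get a homotopy from $b$ to a map that depends only on $t$. Such a map factors through an interval and has degree $0$, a contradiction. Averaging over $m$ equally spaced points instead of the whole circle gives more: at some time, $0$ lies in the convex hull of $m$ equally spaced directions.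

\emph{For $h$ near $1$ the surface is nearly rigid.} For $m=3$ the three directions are coplanar and surround $0$, so the curve $b$ has length at least $2\pi$. It also has length at most $\frac1h\int\cos^2\varphi$. Hence $\varphi\approx0$ and $|\varphi'|\approx1$: the angle $\varphi$ is a zigzag of small amplitude, and $b$ is close to the great circle $\beta(s)=(\cos s,\sin s,0)$. The tangent of the center curve turns out to be $c'\approx\varphi'\beta'$, and integration by parts gives $\int\varphi'\beta'=[\varphi\beta']+\int\varphi\beta$, which is small. So $c$ moves at unit speed but hardly gets anywhere, and all segments are close to diameters of one disc.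

\emph{The model.} Suppose $b=\beta$ exactly, so that every segment is horizontal, at height $z(s)=c(s)\cdot e_3$. The function $z(s+\frac{2\pi}3)-z(s)$ has mean zero, so it vanishes at some $s$. The two segments at $s$ and $s+\frac{2\pi}3$ then lie in one horizontal plane, make the angle $\frac{2\pi}3$, have half-length at least $h$, and have nearby midpoints. They intersect.

\emph{Why $m=3$.} The model is not stable: if the directions may tilt slightly, three segments can be woven cyclically, each passing over the previous one (Figure~\ref{fig:sticks}). This is why closeness to a great circle is not enough. The degree argument with $m=3$ supplies three directions that are \emph{exactly} coplanar, and the heights of the three corresponding segments cannot increase cyclically.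

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,thick]
\begin{scope}[rotate=0]
\draw (-2,-0.4)--(0.55,-0.4); \draw[->] (0.84,-0.4)--(2,-0.4);
\fill (0,-0.4) circle (1.4pt); \node at (0,-0.7) {$c_0$}; \node at (2.25,-0.4) {$b_0$};
\end{scope}
\begin{scope}[rotate=120]
\draw (-2,-0.4)--(0.55,-0.4); \draw[->] (0.84,-0.4)--(2,-0.4);
\fill (0,-0.4) circle (1.4pt); \node at (0,-0.7) {$c_1$}; \node at (2.25,-0.4) {$b_1$};
\end{scope}
\begin{scope}[rotate=240]
\draw (-2,-0.4)--(0.55,-0.4); \draw[->] (0.84,-0.4)--(2,-0.4);
\fill (0,-0.4) circle (1.4pt); \node at (0,-0.7) {$c_2$}; \node at (2.25,-0.4) {$b_2$};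
\end{scope}
\end{tikzpicture}
\caption{Three segments in space with midpoints $c_j$ and directions $b_j$, seen from above; segment $j+1$ passes over segment $j$ (indices mod $3$). Slightly tilted segments can be placed in this way: let each descend from its over-crossing to its under-crossing. Horizontal segments cannot, since their heights would satisfy $z_0<z_1<z_2<z_0$.}
\label{fig:sticks}
\end{figure}

\section{Rulings of an immersed flat cylinder}\label{sec:rulings}

In this section and the next, $h>0$ is arbitrary and $f\colon\Sigma\to\mathbb R^3$ is an isometric immersion that is $2\pi$-periodic in $x$.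

Differentiating $|f_x|^2=|f_y|^2=1$ gives $f_{xx}\cdot f_x=f_{xy}\cdot f_x=f_{xy}\cdot f_y=f_{yy}\cdot f_y=0$, and differentiating $f_x\cdot f_y=0$ gives $f_{xx}\cdot f_y=-f_x\cdot f_{xy}=0$ and $f_{yy}\cdot f_x=-f_y\cdot f_{xy}=0$. So all second derivatives of $f$ are normal:
\[
f_{xx}=Ln,\quad f_{xy}=Mn,\quad f_{yy}=Nn,\qquad n_x=-(Lf_x+Mf_y),\quad n_y=-(Mf_x+Nf_y).
\]
Let $B$ be the symmetric bilinear form with matrix $\left(\begin{smallmatrix}L&M\\M&N\end{smallmatrix}\right)$, the second fundamental form. For a vector $v\in\mathbb R^2$ write $D_v$ for the directional derivative. The formulas say that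
\begin{equation}\label{eq:dn}
D_vD_vf=B(v,v)\,n,\qquad D_vn=0\iff B(v,\cdot)=0 .
\end{equation}
The identity $(f_{xx})_y=(f_{xy})_x$ reads $L_yn+Ln_y=M_xn+Mn_x$; its normal component is $L_y=M_x$ and its $f_y$-component is $LN=M^2$. The normal component of $(f_{xy})_y=(f_{yy})_x$ is $M_y=N_x$. These are the equations of Gauss and Codazzi. The first says $\operatorname{rank}B\le1$. The other two say that the trilinear form $(D_uB)(v,w)$, obtained by differentiating the entries of $B$, is symmetric in all three arguments.

Let $\mathcal N=\{B\ne0\}$, an open subset of $\Sigma$. On $\mathcal N$ the kernel of $B$ is a line. We need to know that these lines integrate to straight segments and, above all, that the segments do not end inside the strip: the curvature cannot die out along them.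

\begin{lemma}\label{lem:ruling}
Let $p\in\mathcal N\cap\operatorname{int}\Sigma$. The line through $p$ with direction $\ker B_p$ is not horizontal. Its intersection $\ell_p$ with $\Sigma$, a segment from $y=-h$ to $y=h$, lies in $\mathcal N$, has direction $\ker B$ at each of its points, and $n$ is constant on it. Two such segments with a common point coincide.
\end{lemma}

We call the segments $\ell_p$ \emph{rulings}.

\begin{proof}
\emph{Local structure.} Let $q\in\mathcal N\cap\operatorname{int}\Sigma$. Since $LN=M^2$ and $B\neq0$, the numbers $L,N$ are not both zero and $LN\ge0$; so $\mu=L+N\ne0$ on $\mathcal N$. Near $q$ let $k$ be the unit field proportional to $(-M,L)$ if $L(q)\ne0$, and to $(N,-M)$ otherwise. It is smooth and spans $\ker B$. Let $w$ be $k$ rotated by $\pi/2$. Then $B(v,w)=\mu\langle v,w\rangle$ for all $v$.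

Differentiating $B(k,k)=0$ along $w$ gives $(D_wB)(k,k)=-2B(D_wk,k)=0$. Differentiating $B(k,w)=0$ along $k$ gives $(D_kB)(k,w)=-B(D_kk,w)=-\mu\langle D_kk,w\rangle$. The left sides agree by symmetry, so $\langle D_kk,w\rangle=0$; also $\langle D_kk,k\rangle=0$ since $|k|=1$. Thus $D_kk=0$: the integral curves of $k$ are straight, and $k,w$ are constant along them.

Let a prime denote $D_k$, the derivative with respect to arclength along such a line, and put $\kappa=\langle D_wk,w\rangle$. Differentiating $B(k,w)=0$ along $w$ gives $(D_wB)(k,w)=-\mu\kappa$. Since $w'=0$, symmetry gives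
\[
\mu'=(D_kB)(w,w)=(D_wB)(k,w)=-\kappa\mu .
\]
Let $A$ be the Jacobian matrix of $k$, so $Av=D_vk$ and $Ak=0$. Differentiating $Ak=0$ along a constant vector $v$ gives $(D_vA)k+A^2v=0$, and $(D_vA)k=(D_kA)v$ by the symmetry of second derivatives; so $A'=-A^2$. Since $|k|=1$ we have $\langle Aw,k\rangle=0$, that is, $Aw=\kappa w$. Hence $\kappa'=\langle A'w,w\rangle=-\kappa^2$. Therefore $(1/\mu)'=\kappa/\mu$ and $(\kappa/\mu)'=-\kappa^2/\mu+\kappa^2/\mu=0$: the function $1/\mu$ is affine along the line.

\emph{Continuation.} Let $k_0$ be a unit vector in $\ker B_p$ and let $(u_-,u_+)\ni0$ be the maximal open interval such that $p+uk_0\in\mathcal N\cap\operatorname{int}\Sigma$ and $k_0\in\ker B_{p+uk_0}$ for all $u$ in it; it exists by the local structure at $p$. On it $1/\mu$ has vanishing second derivative, so it is affine. Suppose $u_+<\infty$ and let $q=p+u_+k_0\in\Sigma$. Then $1/\mu$ is bounded on $[0,u_+)$, so by continuity $\mu(q)\ne0$ and $k_0\in\ker B_q$. If $q$ were an interior point, the local structure at $q$ would extend the interval. So $q\in\partial\Sigma$. The argument applies to $u_-$ with $k_0$ replaced by $-k_0$.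

If $k_0$ were horizontal, the line would never reach $\partial\Sigma$, so $u_\pm=\pm\infty$ and $f_{xx}=0$ on the whole line by \eqref{eq:dn}. Then $f$ would be affine and of unit speed on it, which contradicts periodicity. So $k_0$ is not horizontal, both $u_\pm$ are finite, and the closed segment is $\ell_p$. By \eqref{eq:dn}, $n$ is constant on $\ell_p$. If two rulings share a point $z$, then $z\in\mathcal N$ and both have the direction $\ker B_z$, so they coincide.
\end{proof}

\section{Bend fields}\label{sec:bend}

Rulings exist only where $B\ne0$, and a flat piece of the surface has no preferred direction. The degree argument needs a segment through every point of the center circle. We therefore fill the flat pieces with segments. The filling is not unique, so we consider all fillings at once.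

For a continuous $2\pi$-periodic function $g$ put $\sigma_g(s)=\{(s+yg(s),y):|y|\le h\}$.

\begin{definition}\label{def:bend}
A \emph{bend field} of $f$ is a $2\pi$-periodic function $g\colon\mathbb R\to\mathbb R$ such that $|g(s)-g(u)|\le|s-u|/h$ for all $s,u$ and $n$ is constant on $\sigma_g(s)$ for every $s$. The set of bend fields is denoted by $K_f$.
\end{definition}

The Lipschitz condition says that the segments do not cross inside the strip. Indeed, for $s<u$ it gives $\bigl(u+yg(u)\bigr)-\bigl(s+yg(s)\bigr)\ge(u-s)(1-|y|/h)$, so
\begin{equation}\label{eq:monotone}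
s\mapsto s+yg(s)\ \text{ is nondecreasing if }|y|\le h\ \text{ and strictly increasing if }|y|<h .
\end{equation}

\begin{example}\label{ex:product}
Let $f(x,y)=(\gamma(x),y)$ with $\gamma$ a closed unit-speed plane curve. Then $n$ depends only on $x$, so $0\in K_f$; in particular $0\in K_i$ and $0\in K_r$. Here $M=N=0$, so where $\gamma''(s)\neq0$ the kernel of $B$ is vertical and every bend field vanishes at $s$, by \eqref{eq:dn}. If $\gamma$ is straight on $[a,b]$, then every periodic $1/h$-Lipschitz function $g$ that vanishes outside $(a,b)+2\pi\mathbb Z$ is a bend field, because \eqref{eq:monotone} keeps $\sigma_g(s)$, $a<s<b$, in the rectangle $[a,b]\times[-h,h]$, where $n$ is constant. Bending the straight piece slightly destroys these fields. So a bend field of $f$ need not be close to a bend field of a nearby immersion.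
\end{example}

\begin{lemma}\label{lem:bend}
The set $K_f$ is \textup{(a)} nonempty and \textup{(b)} convex. \textup{(c)} For $g\in K_f$ the map $f$ is affine on each $\sigma_g(s)$, and $|g|\le\pi/(2h)$.
\end{lemma}

\begin{proof}
(a) Let $S_0=\{s:(s,0)\in\mathcal N\}$. Every ruling crosses $y=0$ at a point of $\mathcal N$. If $S_0$ were empty there would be no rulings, so $B=0$ on $\operatorname{int}\Sigma$ and $f$ would be affine with $|f_x|=1$, against periodicity. So $S_0$ is nonempty, and it is $2\pi$-periodic. For $s\in S_0$ write the ruling through $(s,0)$ as $\{(s+yg(s),y)\}$; this defines a periodic function $g$ on $S_0$. For $s<u$ in $S_0$ the two rulings are distinct, hence disjoint, so $u+yg(u)-s-yg(s)$ does not vanish for $|y|\le h$; it is positive at $y=0$, hence everywhere. Taking $y=\pm h$ gives $|g(s)-g(u)|<(u-s)/h$. Extend $g$ to $\overline{S_0}$ by continuity; $n$ is constant on the limit segments. The complement of $\overline{S_0}$ is a union of bounded intervals $(a,b)$ with $a,b\in\overline{S_0}$, and on each we interpolate $g$ linearly. The extended function is periodic and $1/h$-Lipschitz, so \eqref{eq:monotone}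 holds, and the segments $\sigma_g(s)$, $a<s<b$, lie in
\[
Q=\{(x,y):a+yg(a)\le x\le b+yg(b),\ |y|\le h\}.
\]
The set $Q$ is closed and convex, and $(\frac{a+b}2,0)$ is an interior point; so $Q$ is the closure of its interior, where all inequalities are strict. A point $(x,y)\in\mathcal N\cap\operatorname{int}Q$ would lie on a ruling $\sigma_g(u)$ with $u\in S_0$, so $u\le a$ or $u\ge b$, and \eqref{eq:monotone} would give $x\le a+yg(a)$ or $x\ge b+yg(b)$. Hence $B=0$ on the connected set $\operatorname{int}Q$, and $n$ is constant on $Q$.

(b) Let $g,g^*\in K_f$ and $G=(1-\lambda)g+\lambda g^*$ with $0\le\lambda\le1$. The function $G$ is periodic and $1/h$-Lipschitz. Fix $s$. If $g(s)=g^*(s)$, then $\sigma_G(s)=\sigma_g(s)$. Otherwise we may assume $g(s)<g^*(s)$. Consider the open triangle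
\[
\Delta_+=\{(x,y):s+yg(s)<x<s+yg^*(s),\ 0<y<h\},
\]
and suppose it contains a point $q\in\mathcal N$, at height $y_q$. Write $\ell_q$ as $x=\xi(y)$. If $\xi(0)\le s$, then $\xi(y)-s-yg(s)$ is $\le0$ at $y=0$ and $>0$ at $y=y_q$; if $\xi(0)\ge s$, then $\xi(y)-s-yg^*(s)$ is $\ge0$ at $y=0$ and $<0$ at $y=y_q$. So $\ell_q$ meets one of the segments $\sigma_g(s),\sigma_{g^*}(s)$ at a point $z$, and $z\in\ell_q\subset\mathcal N$. Since $n$ is constant on that segment, its direction lies in $\ker B_z$ by \eqref{eq:dn}, and the segment equals $\ell_q$. But $q$ lies on neither segment. Hence $B=0$ on $\Delta_+$ and $n$ is constant on $\overline{\Delta_+}$. The same argument, with $y$ replaced by $-y$, applies to the triangle $\Delta_-$ between the two segments in $-h<y<0$. The closures share the point $(s,0)$, and their union contains $\sigma_G(s)$.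

(c) With $v=(g(s),1)$ we have $D_vn=0$ on $\sigma_g(s)$, so $D_vD_vf=0$ there by \eqref{eq:dn}. Thus $f$ maps $\sigma_g(s)$ affinely onto a straight segment of length $2h\sqrt{1+g(s)^2}$. Translate one endpoint of $\sigma_g(s)$ by a multiple of $2\pi$ so that the two endpoints differ by at most $\pi$ in $x$. The segment of $\Sigma$ between them has length at most $\sqrt{\pi^2+4h^2}$, and its image is a curve of the same length that joins the same two points of $\mathbb R^3$. So $4h^2(1+g(s)^2)\le\pi^2+4h^2$.
\end{proof}

Fix $g\in K_f$ and let $\varphi=\arctan g\in(-\frac\pi2,\frac\pi2)$ be the angle of $\sigma_g(s)$ with the vertical. Along the center line $y=0$ define the \emph{center curve} $c$, the \emph{direction} $b$, and the unit tangent vector $a$ orthogonal to $b$ by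
\[
c=f,\qquad b=\sin\varphi\,f_x+\cos\varphi\,f_y,\qquad a=\cos\varphi\,f_x-\sin\varphi\,f_y ,
\]
all evaluated at $(s,0)$. The functions $\varphi,a,b$ are Lipschitz. We use freely that Lipschitz functions are differentiable almost everywhere, are the integrals of their derivatives and may be integrated by parts, and that the angle between $b(s)$ and $b(u)$ is at most the length $\int_s^u|b'|$.

\begin{lemma}\label{lem:frame}
For $g\in K_f$, $s\in\mathbb R$ and $|y|\le h$,
\begin{equation}\label{eq:param}
f(s+yg(s),y)=c(s)+y\sec\varphi(s)\,b(s),\qquad c'=\cos\varphi\,a+\sin\varphi\,b,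
\end{equation}
and almost everywhere
\begin{equation}\label{eq:speed}
b'=\varphi'a,\qquad |b'|=|\varphi'|\le\tfrac1h\cos^2\varphi\le\tfrac1h .
\end{equation}
\end{lemma}

\begin{proof}
The map $y\mapsto f(s+yg(s),y)$ is affine, with derivative $gf_x+f_y=\sec\varphi\,b$ at $y=0$. Also $\cos\varphi\,a+\sin\varphi\,b=f_x=c'$. Next, $b'=\varphi'a+(L\sin\varphi+M\cos\varphi)\,n$, and the last coefficient vanishes because $(\sin\varphi,\cos\varphi)\in\ker B$. Finally $\varphi'=g'/(1+g^2)=\cos^2\varphi\;g'$ and $|g'|\le1/h$.
\end{proof}

So the direction turns in space exactly as fast as the segment turns in the strip, and the width of the strip limits this speed.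

\section{The degree argument}\label{sec:degree}

Let $f_t=H_t$ be an isometric homotopy from $i$ to $r$, with normals $n_t$, and put $K_t=K_{f_t}$. Let $\mathcal C$ be the space of continuous $2\pi$-periodic functions with the uniform norm. For $t\in[0,1]$ and any $g\in\mathcal C$ let
\[
b_{t,g}(s)=\frac{g(s)\,\partial_xf_t+\partial_yf_t}{\sqrt{1+g(s)^2}}\quad\text{at }(s,0).
\]
This unit vector is tangent to the surface, it depends continuously on $(t,g)$ uniformly in $s$, and for $g\in K_t$ it is the direction $b$ of Section~\ref{sec:bend}.

\begin{proposition}\label{prop:hull}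
Let $H$ be an isometric homotopy from $i$ to $r$ and let $m\ge2$ be an integer. Then there are $t\in[0,1]$, $g\in K_t$ and $s\in\mathbb R$ such that $0\in\operatorname{conv}\{b_{t,g}(s+2\pi j/m):0\le j<m\}$.
\end{proposition}

Let $Y$ be obtained from $(\mathbb R/2\pi\mathbb Z)\times[0,1]$ by collapsing each end circle to a point, called a pole. The map $(s,t)\mapsto(\sin\pi t\cos s,\sin\pi t\sin s,\cos\pi t)$ identifies $Y$ with $S^2$. We orient $Y$ by $(t,s)$. Near the pole $t=0$ the pair $(t,s)$ is a system of polar coordinates, so the positive loop around it has $s$ increasing; near the pole $t=1$ the radius is $1-t$, so the positive loop has $s$ decreasing. We recall two textbook facts about continuous maps and bundles over closed oriented surfaces.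
\begin{enumerate}
\item[(T1)] The degree of a map is invariant under homotopy and multiplicative under composition. If a point has exactly $m$ preimages and the map is an orientation-preserving homeomorphism near each, the degree is $m$.
\item[(T2)] Let $E\to Y$ be an oriented plane bundle and $\sigma$ a section with finitely many zeros. The index of a zero is the winding number of $\sigma$, in an oriented trivialization near the zero, along a small positive loop. The sum of the indices is the Euler number $e(E)$, which does not depend on $\sigma$. For a map $b\colon Y\to S^2$ one has $e(b^*TS^2)=\deg b\cdot e(TS^2)=2\deg b$.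
\end{enumerate}

If $t\mapsto g_t\in\mathcal C$ is continuous and $g_0=g_1=0$, then $b(s,t)=b_{t,g_t}(s)$ is continuous and equals $\partial_yf_t=e_3$ for $t=0,1$. So it defines a continuous map $b\colon Y\to S^2$. The degree of this map uses only that $b$ is tangent to the surface.

\begin{lemma}\label{lem:deg1}
For every continuous path $g_t$ in $\mathcal C$ with $g_0=g_1=0$, the map $b\colon Y\to S^2$ has degree $1$.
\end{lemma}

\begin{proof}
The fiber of $b^*TS^2$ over a point is the plane $b^\perp$, in which a basis $(u,v)$ is positive if $\det(u,v,b)>0$. The unit vector $n(s,t)=n_t(s,0)$ is orthogonal to $b(s,t)$. So $\sigma=\sin(\pi t)\,n(s,t)$, extended by $0$ at the poles, is a continuous section whose only zeros are the poles. Near each pole $b\cdot e_3>0$. There the orthogonal projection $\Pi\colon b^\perp\to e_3^\perp=\mathbb R^2$ is an orientation-preserving isomorphism: if $u\times v=\lambda b$ with $\lambda>0$, then $\det(\Pi u,\Pi v,e_3)=(u\times v)\cdot e_3>0$. This trivializes the bundle. For small $t_0>0$ the loops $s\mapsto\Pi n(s,t)$, $0\le t\le t_0$, avoid $0$ and depend continuously on $t$. So the winding number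 of $\Pi\sigma$ on the circle $t=t_0$ is that of $n(s,0)=(\cos s,\sin s,0)$, and the index at $t=0$ is $+1$. At the other pole the same homotopy leads to $n(s,1)=(-\cos s,\sin s,0)$, which has polar angle $\pi-s$. Its winding number along the positive loop, $s$ decreasing, is $+1$. By (T2), $2\deg b=2$.
\end{proof}

This is the only place where the end maps $i$ and $r$ are distinguished. For a homotopy from $i$ to $i$ the indices are $+1$ and $-1$, the degree is $0$, and the next lemma gives no contradiction.

\begin{lemma}\label{lem:degm}
Let $b\colon Y\to S^2$ be continuous and suppose that $0\notin\operatorname{conv}\{b(s+2\pi j/m,t):0\le j<m\}$ for all $(s,t)$. Then $m$ divides $\deg b$.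
\end{lemma}

\begin{proof}
For $0\le\lambda\le1$ the vector $(1-\lambda)b(s,t)+\frac\lambda m\sum_jb(s+\frac{2\pi j}m,t)$ lies in the convex hull, so it is nonzero; for $t=0,1$ it does not depend on $s$. Its normalization is a homotopy of maps $Y\to S^2$ from $b$ to a map $\bar b$ that is invariant under $s\mapsto s+2\pi/m$. So $\bar b=\tilde b\circ q$ with $q(s,t)=(ms,t)$ and $\tilde b\colon Y\to S^2$ continuous. By (T1), $\deg q=m$ and $\deg b=m\deg\tilde b$.
\end{proof}

To combine the lemmas we would like a continuous path with $g_t\in K_t$. Example~\ref{ex:product} shows that a chosen bend field need not extend to nearby times. What does hold is that limits of bend fields are bend fields. Together with convexity this gives a continuous path that stays \emph{near} bend fields, which is enough because the hypothesis of Lemma~\ref{lem:degm} is an open condition.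

\begin{proof}[Proof of Proposition~\ref{prop:hull}]
\emph{Compactness.} Let $\mathcal K=\{(t,g):g\in K_t\}\subset[0,1]\times\mathcal C$. If $(t_k,g_k)\in\mathcal K$ converge to $(t,g)$, then $g$ is $1/h$-Lipschitz, and the identities $n_{t_k}(s+yg_k(s),y)=n_{t_k}(s,0)$ pass to the limit because $n_t(x,y)$ is jointly continuous. So $\mathcal K$ is closed. The functions $g$ that occur are $1/h$-Lipschitz and bounded by $\pi/(2h)$, so $\mathcal K$ is compact by the Arzel\`a--Ascoli theorem.

\emph{A margin.} Suppose the proposition fails. Let
\[
\Theta(t,g)=\min_s\ \operatorname{dist}\bigl(0,\operatorname{conv}\{b_{t,g}(s+2\pi j/m):0\le j<m\}\bigr).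
\]
Moving each of $m$ points by at most $\epsilon$ changes the distance from $0$ to their convex hull by at most $\epsilon$. So the minimum is attained and $\Theta$ is continuous on $[0,1]\times\mathcal C$. By assumption the compact set $\mathcal K$ lies in the open set $\{\Theta>0\}$, so it has positive distance from the complement: there is $\epsilon>0$ such that $\Theta(t,g)>0$ whenever $|t-\tau|<\epsilon$ and $\|g-g^*\|<\epsilon$ for some $(\tau,g^*)\in\mathcal K$.

\emph{Selection.} Let $U_\tau=\{g\in\mathcal C:\operatorname{dist}(g,K_\tau)<\epsilon\}$. It is convex because $K_\tau$ is. We claim that $K_t\subset U_\tau$ for all $t$ near $\tau$. Otherwise there are $t_k\to\tau$ and $g_k\in K_{t_k}\setminus U_\tau$. By compactness a subsequence of $g_k$ converges to some $g\in K_\tau$, while $\operatorname{dist}(g,K_\tau)\ge\epsilon$, a contradiction. So each $\tau$ lies in a relatively open interval $J_\tau\subset[0,1]$ of length less than $\epsilon$ with $K_t\subset U_\tau$ for $t\in J_\tau$. By the Lebesgue number lemma there is a partition $0=t_0<\dots<t_l=1$ with $[t_j,t_{j+1}]\subset J_{\tau_j}$ for suitable $\tau_j$. Choose $g_{t_j}\in K_{t_j}$,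 which is possible by Lemma~\ref{lem:bend}(a), with $g_0=g_1=0$, which is possible by Example~\ref{ex:product}. Interpolate linearly in $t$. For $t\in[t_j,t_{j+1}]$ both $g_{t_j}$ and $g_{t_{j+1}}$ lie in the convex set $U_{\tau_j}$, so $g_t\in U_{\tau_j}$; also $|t-\tau_j|<\epsilon$. Hence $\Theta(t,g_t)>0$ for all $t$.

The map $b(s,t)=b_{t,g_t}(s)$ has degree $1$ by Lemma~\ref{lem:deg1} and degree divisible by $m\ge2$ by Lemma~\ref{lem:degm}, a contradiction.
\end{proof}

\section{Two directions and three directions}\label{sec:two-three}

The case $m=2$ shows how Proposition~\ref{prop:hull} and the speed bound \eqref{eq:speed} work together. It reproves the necessity in (K1) and is not needed for Theorem~\ref{thm:main}.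

\begin{corollary}\label{cor:two}
If $i$ and $r$ are isometrically homotopic, then $h<1$.
\end{corollary}

\begin{proof}
If $0$ lies on the segment between two unit vectors, they are antipodal. So there are $t$, $g\in K_t$ and $s$ with $b(s+\pi)=-b(s)$, and \eqref{eq:speed} gives
\[
\pi\le\int_s^{s+\pi}|\varphi'|\le\frac1h\int_s^{s+\pi}\cos^2\varphi\le\frac\pi h .
\]
Hence $h\le1$. If $h=1$, then $\cos^2\varphi=1$ on $[s,s+\pi]$, so $\varphi=0$ and $\varphi'=0$ there, which contradicts the first inequality.
\end{proof}

For $m=3$ we obtain three coplanar directions, and from them two coplanar segments. Recall that two lines $c+\mathbb Rb$ and $c^++\mathbb Rb^+$ lie in one plane exactly when $\det(c^+-c,b,b^+)=0$. For $s\in\mathbb R$ write $s^+=s+\frac{2\pi}3$.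

\begin{proposition}\label{prop:three}
Let $h>2/3$ and let $H$ be an isometric homotopy from $i$ to $r$. Then there are $t$ and $g\in K_t$ such that the center curve $c$ and the direction $b$ of $f_t$ and $g$ have the following properties.
\begin{enumerate}
\item[(P1)] There is $s_0$ such that, with $s_j=s_0+\frac{2\pi j}3$, the vectors $b_j=b(s_j)$, $j=0,1,2$, span a plane $P$, the angles $\theta_j$ between $b_j$ and $b_{j+1}$ (indices mod $3$) lie in $(0,\pi)$, and $\theta_0+\theta_1+\theta_2=2\pi$.
\item[(P2)] There is $s$ with $\det\bigl(c(s^+)-c(s),\,b(s),\,b(s^+)\bigr)=0$.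
\end{enumerate}
\end{proposition}

\begin{proof}
Proposition~\ref{prop:hull} with $m=3$ gives $t,g,s_0$ and $\lambda_j\ge0$ with $\sum\lambda_j=1$ and $\sum\lambda_jb_j=0$. By \eqref{eq:speed}, $\theta_j\le\frac{2\pi}{3h}<\pi$; this is where $h>2/3$ is used. Any two of three indices are cyclically adjacent, so no two $b_j$ are antipodal. If some $\lambda_j$ were $0$, the other two vectors would be antipodal; so all $\lambda_j>0$. If two of the vectors were equal, the third would be antipodal to them. Thus the $b_j$ are pairwise independent, $\theta_j\in(0,\pi)$, and $b_2=-(\lambda_0b_0+\lambda_1b_1)/\lambda_2$ lies in the plane $P$ spanned by $b_0,b_1$. Orient $P$ by the basis $(b_0,b_1)$, let $\nu$ be the corresponding unit normal, and measure polar angles from $b_0$. Then $b_1$ has angle $\theta_0$ and $b_2$ has angle $\pi+\vartheta$ with $0<\vartheta<\theta_0$. The counterclockwise angles from $b_1$ to $b_2$ and from $b_2$ to $b_0$ are $\pi+\vartheta-\theta_0$ and $\pi-\vartheta$; both lie in $(0,\pi)$, so they are $\theta_1$ and $\theta_2$. This proves (P1) and shows that $b_j\times b_{j+1}=\sin\theta_j\,\nu$.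

Let $\chi(s)=\det\bigl(c(s^+)-c(s),b(s),b(s^+)\bigr)$, a continuous function. Then
\[
\frac{\chi(s_j)}{\sin\theta_j}=\bigl(c(s_{j+1})-c(s_j)\bigr)\cdot\nu,\qquad j=0,1,2,
\]
and these three height differences sum to $0$ because $c(s_3)=c(s_0)$. Since $\sin\theta_j>0$, either some $\chi(s_j)$ vanishes or $\chi$ takes both signs. In both cases $\chi$ has a zero.
\end{proof}

\section{Estimates for $h=0.999$}\label{sec:estimates}

Two coplanar lines that are not parallel meet. The segments meet if their midpoints are close compared with their length and the angle between them. The next proposition provides this for every pair $s,s^+$, using only (P1).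

\begin{proposition}\label{prop:estimate}
Let $h=0.999$, let $f$ be an isometric immersion of $C_h$, and let $g\in K_f$ satisfy \textup{(P1)}. For every $s$ the angle $\psi$ between $b(s)$ and $b(s^+)$ lies in $(0,\pi)$, and
\[
|c(s^+)-c(s)|<0.851<0.864<h\sin\psi .
\]
\end{proposition}

Throughout the proof, integrals without limits and $L^2$-norms are taken over one period, $I=[s,s^+]$, and
\[
\rho=\tfrac1h,\qquad\eta=\rho-1<0.0010011,\qquad\rho^2-1<0.0020031,\qquad\zeta=\tfrac{2\pi}3\eta<0.0020968 .
\]
We use $2\pi<6.2832$, $\frac{2\pi}3<2.0944$, $\sqrt{2\pi}<2.5067$, $\sqrt{2\pi/3}<1.44721$ and $\sqrt{\pi/6}<0.7237$.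

\subsection*{Step A: the angle $\varphi$ is small}
By (P1) the curve $b$ has length at least $\theta_0+\theta_1+\theta_2$, so \eqref{eq:speed} gives
\begin{equation}\label{eq:length}
2\pi\le\int|\varphi'|\le\rho\int\cos^2\varphi,\qquad\text{hence}\qquad\int\sin^2\varphi\le2\pi(1-h)<0.0062832 .
\end{equation}
The Lipschitz bound turns this into a pointwise bound. Let $\Phi=\max|\varphi|<\frac\pi2$ be attained at $u_0$. Since $|\varphi'|\le\rho$, we have $|\varphi(u)|\ge\Phi-\rho|u-u_0|\ge0$ for $|u-u_0|\le h\Phi$, an interval shorter than a period. Substituting $v=\Phi-\rho|u-u_0|$,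
\[
\int\sin^2\varphi\ge2h\int_0^\Phi\sin^2v\,dv=h\bigl(\Phi-\tfrac12\sin2\Phi\bigr),
\]
so $\Phi-\frac12\sin2\Phi\le2\pi\eta<0.0063$. The function $v-\frac12\sin2v$ is increasing, and $\sin x\le x-\frac{x^3}6+\frac{x^5}{120}$ for $x\ge0$ shows that it is at least $\frac23v^3-\frac2{15}v^5$. At $v=0.2125$ this exceeds $0.006397-0.000058>0.0063$. Hence
\begin{equation}\label{eq:Phi}
\Phi<0.2125 .
\end{equation}
The bound is of order $\eta^{1/3}$, and it produces the largest term in Step D. This cube root is the main reason why the method needs $h$ so close to $1$.

\subsection*{Step B: the direction is near a great circle}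
Choose orthonormal coordinates with $P$ as the $x_1x_2$-plane, oriented so that $b_j=(\cos\omega_j,\sin\omega_j,0)$ with $\omega_{j+1}=\omega_j+\theta_j$; then $\omega_3=\omega_0+2\pi$. Let $\alpha_j=\omega_j-s_j$, so $\alpha_3=\alpha_0$. The three differences $\alpha_{j+1}-\alpha_j=\theta_j-\frac{2\pi}3$ are at most $\frac{2\pi}3\rho-\frac{2\pi}3=\zeta$ by \eqref{eq:speed}, and they sum to $0$; so each is at least $-2\zeta$. Any two of $\alpha_0,\alpha_1,\alpha_2$ thus differ by at most $2\zeta$, and after a rotation of the coordinates in $P$ we have $|\alpha_j|\le\zeta$.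

Let $\beta(u)=(\cos u,\sin u,0)$, $\delta=b-\beta$ and $X=\|\delta'\|_{L^2}$. Then $|\delta(s_j)|\le|\alpha_j|\le\zeta$. Since $\beta''=-\beta$ and $|\delta|^2=2-2b\cdot\beta$, integration by parts gives $\int b'\cdot\beta'=\int b\cdot\beta=2\pi-\frac12\int|\delta|^2$. Therefore
\begin{equation}\label{eq:energy}
X^2=\int|b'|^2+2\pi-2\int b'\cdot\beta'=\int|b'|^2-2\pi+\int|\delta|^2\le2\pi(\rho^2-1)+\int|\delta|^2 .
\end{equation}
To close this inequality we need $\int|\delta|^2$ to be bounded by a fraction of $X^2$ smaller than $1$. Wirtinger's inequality states that $\int|u|^2\le(\Lambda/\pi)^2\int|u'|^2$ for a Lipschitz function $u$ on an interval of length $\Lambda$ that vanishes at both ends; it applies to vector functions componentwise. For $\Lambda=\frac{2\pi}3$ the constant is $\frac49$. (Two antipodal directions, as in the case $m=2$, would give $\Lambda=\pi$ and the useless constant $1$; indeed two half great circles with common endpoints form a closed curve of length $2\pi$ at any dihedral angle.)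

Write $\delta=\delta_1+\delta_0$, where $\delta_1$ is affine on each $[s_j,s_{j+1}]$ and $\delta_1(s_j)=\delta(s_j)$. Then $|\delta_1|\le\zeta$ and $\|\delta_1\|_{L^2}\le\zeta\sqrt{2\pi}<0.005257$. On each interval $\delta_0$ vanishes at the ends and $\delta_1'$ is constant, so $\int\delta_1'\cdot\delta_0'=0$ and $\|\delta_0'\|_{L^2}\le X$. Wirtinger's inequality gives $\|\delta_0\|_{L^2}\le\frac23X$. With $2\pi(\rho^2-1)<0.012586$, inequality \eqref{eq:energy} becomes
\[
X^2\le0.012586+\bigl(0.005257+\tfrac23X\bigr)^2,\qquad\text{so}\qquad\tfrac59X^2-0.00701X-0.012614\le0 .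
\]
The quadratic is convex and negative at $0$, and at $0.158$ it exceeds $0.0138688-0.0011076-0.012614>0$. So it is positive on $[0.158,\infty)$, and
\begin{equation}\label{eq:X}
X<0.158 .
\end{equation}
For $u\in[s_j,s_{j+1}]$ both $\int_{s_j}^u|\delta_0'|$ and $\int_u^{s_{j+1}}|\delta_0'|$ are at least $|\delta_0(u)|$. Adding and using the Cauchy--Schwarz inequality, $2|\delta_0(u)|\le\sqrt{2\pi/3}\,X$, that is, $|\delta_0|\le\sqrt{\pi/6}\,X$. Hence
\begin{equation}\label{eq:delta}
|\delta|\le0.0021+0.7237\cdot0.158<0.117 .
\end{equation}

\subsection*{Step C: the angle $\psi$}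
By \eqref{eq:speed}, $\psi\le\frac{2\pi}3\rho=\frac{2\pi}3+\zeta<\pi$. By \eqref{eq:delta}, $|b(s^+)-b(s)|\ge|\beta(s^+)-\beta(s)|-0.234=\sqrt3-0.234>\sqrt2$, so $\psi>\frac\pi2$. The sine decreases on $[\frac\pi2,\pi]$, so
\[
\sin\psi\ge\tfrac{\sqrt3}2\cos\zeta-\tfrac12\sin\zeta\ge\tfrac{\sqrt3}2\bigl(1-\tfrac12\zeta^2\bigr)-\tfrac12\zeta>0.86599-0.00105>0.8649,
\]
and $h\sin\psi>0.999\cdot0.8649>0.864$.

\subsection*{Step D: the midpoints are close}
The trivial bound $|c(s^+)-c(s)|\le\frac{2\pi}3$ is too weak; the gain comes from the changes of sign of $\varphi'$. To expose them, multiply $b'=\varphi'a$ by $\varphi'$ to get $a=\varphi'b'+(1-\varphi'^2)a$ almost everywhere. With \eqref{eq:param} and $b'=\beta'+\delta'$,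
\[
c'=\varphi'\beta'+\varphi'\delta'+(1-\varphi'^2)\,a-(1-\cos\varphi)\,a+\sin\varphi\,b ,
\]
and $\int_I\varphi'\beta'=[\varphi\beta']_s^{s^+}+\int_I\varphi\beta$. Since $a,b,\beta$ are unit vectors,
\[
|c(s^+)-c(s)|\le\Bigl|[\varphi\beta']_s^{s^+}\Bigr|+\int_I\bigl(|\varphi|+|\sin\varphi|\bigr)+\int_I|\varphi'||\delta'|+\int_I|1-\varphi'^2|+\int_I(1-\cos\varphi).
\]
We bound the five terms in order.
\begin{enumerate}
\item Since $\beta'(s)\cdot\beta'(s^+)=-\frac12$, the square of the first term is $\varphi(s^+)^2+\varphi(s)^2+\varphi(s)\varphi(s^+)\le3\Phi^2$. By \eqref{eq:Phi} the term is less than $\sqrt3\cdot0.2125<0.3681$.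
\item By \eqref{eq:Phi}, $|\sin\varphi|\ge|\varphi|(1-\frac16\varphi^2)\ge0.99247|\varphi|$, so $|\varphi|\le1.0076|\sin\varphi|$. By the Cauchy--Schwarz inequality and \eqref{eq:length} the second term is at most $2.0076\sqrt{2.0944\cdot0.0062832}<2.0076\cdot0.11472<0.2305$.
\item By \eqref{eq:X} the third term is at most $\rho\sqrt{2\pi/3}\,X<1.4487\cdot0.158<0.2290$.
\item Since $|\varphi'|\le\rho$, we have $|1-\varphi'^2|\le(\rho^2-\varphi'^2)+(\rho^2-1)$: the first bracket dominates when $|\varphi'|\le1$ and the second when $|\varphi'|>1$. By \eqref{eq:length},
\[
\int(\rho^2-\varphi'^2)\le2\rho\int(\rho-|\varphi'|)\le2\rho(2\pi\rho-2\pi)=4\pi\rho\eta<0.0126 .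
\]
So the fourth term is less than $0.0126+2.0944\cdot0.0020031<0.0169$.
\item Since $\cos\varphi\ge0$, we have $1-\cos\varphi\le(1-\cos\varphi)(1+\cos\varphi)=\sin^2\varphi$. By \eqref{eq:length} the fifth term is less than $0.0063$.
\end{enumerate}
The sum is $0.3681+0.2305+0.2290+0.0169+0.0063=0.8508<0.851$. With Step C this proves Proposition~\ref{prop:estimate}. \qed

\section{Proof of the main theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By restriction it suffices to treat $h=0.999$. Suppose $H$ is an isometric isotopy from $i$ to $r$. Take $t$, $g$ and $s$ from Proposition~\ref{prop:three}, and let $f=H_t$, $d=|c(s^+)-c(s)|$. By Proposition~\ref{prop:estimate} the vectors $b(s),b(s^+)$ are independent, so by (P2)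
\[
c(s^+)-c(s)=v\,b(s)-v^+b(s^+)
\]
for some real $v,v^+$. Taking the cross product with $b(s^+)$ gives $|v|\sin\psi\le d$, and taking it with $b(s)$ gives $|v^+|\sin\psi\le d$. Since $d<h\sin\psi$, we get $|v|,|v^+|<h$. Put $y=v\cos\varphi(s)$ and $y^+=v^+\cos\varphi(s^+)$; then $|y|,|y^+|<h$, and \eqref{eq:param} gives
\[
f\bigl(s+yg(s),y\bigr)=c(s)+v\,b(s)=c(s^+)+v^+b(s^+)=f\bigl(s^++y^+g(s^+),y^+\bigr).
\]
The two arguments represent different points of $C_h$. This is so if $y\ne y^+$. If $y=y^+$, let $F(u)=u+yg(u)$. It is strictly increasing by \eqref{eq:monotone} and satisfies $F(u+2\pi)=F(u)+2\pi$; since $s<s^+<s+2\pi$, we have $F(s)<F(s^+)<F(s)+2\pi$, so the first coordinates differ modulo $2\pi$. Thus $H_t$ is not injective, which contradicts that it is an embedding; this is the only use of that hypothesis. The second statement of the theorem follows from (K1).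
\end{proof}

\section{Two consequences}\label{sec:consequences}

By restriction and (K2), the set of $h$ for which $i$ and $r$ are isometrically isotopic is an interval with left end $0$. Let $h_*$ be its supremum. Theorem~\ref{thm:main}, (K1) and (K2) give the following.

\begin{corollary}\label{cor:threshold}
We have $\frac\pi{\pi+2}\le h_*\le0.999<1$. For every $h\in(h_*,1)$, and in any case for $h\in[0.999,1)$, the maps $i$ and $r$ are isometrically homotopic but not isometrically isotopic.
\end{corollary}

We do not determine $h_*$. The theorem also sorts all rigid copies of the cylinder. For an isometry $R$ of $\mathbb R^3$ let $\det R$ be the determinant of its linear part, and for an isometry $\alpha$ of $C_h$ let $\operatorname{sgn}\alpha$ be $+1$ if $\alpha$ preserves orientation and $-1$ otherwise.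

\begin{corollary}\label{cor:rigid}
Let $0.999\le h<1$, let $\alpha$ be an isometry of $C_h$ and $R$ an isometry of $\mathbb R^3$. Then $R\circ i\circ\alpha$ is isometrically homotopic to $i$, and it is isometrically isotopic to $i$ if and only if $\det R\cdot\operatorname{sgn}\alpha=+1$.
\end{corollary}

\begin{proof}
The isometry $\alpha$ lifts to an isometry $\tilde\alpha$ of $\Sigma$ onto itself. By the computation at the start of Section~\ref{sec:rulings}, the second derivatives of $\tilde\alpha$ are orthogonal to $\tilde\alpha_x$ and $\tilde\alpha_y$, which span $\mathbb R^2$; so $\tilde\alpha$ is a rigid motion of the plane. It maps the horizontal lines, the only full lines in $\Sigma$, to horizontal lines and preserves $|y|\le h$. Hence $\tilde\alpha(x,y)=(\varepsilon_1x+x_0,\varepsilon_2y)$ with $\varepsilon_1,\varepsilon_2\in\{\pm1\}$, and $\operatorname{sgn}\alpha=\varepsilon_1\varepsilon_2$. Let $\hat\alpha\in O(3)$ be $\operatorname{diag}(1,\varepsilon_1,\varepsilon_2)$ followed by the rotation by $x_0$ about the $x_3$-axis. Then $i\circ\alpha=\hat\alpha\circ i$ and $\det\hat\alpha=\operatorname{sgn}\alpha$, so $R\circ i\circ\alpha=R\hat\alpha\circ i$.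

Any two isometries of $\mathbb R^3$ with the same determinant are joined by a smooth path $R_t$ of isometries, and $R_t\circ i$ is an isometric isotopy. If $\det(R\hat\alpha)=1$, join $R\hat\alpha$ to the identity: the map is isometrically isotopic, hence homotopic, to $i$. If $\det(R\hat\alpha)=-1$, join $R\hat\alpha$ to the reflection $(x_1,x_2,x_3)\mapsto(x_1,-x_2,x_3)$: the map is isometrically isotopic to $r$. It is then isometrically homotopic to $i$ by (K1), and not isometrically isotopic to $i$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cyl}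
\emph{Inverting a cylinder through isometric immersions and isometric embeddings},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1977-230-00/\allowbreak S0002-9947-1977-0474388-1/\allowbreak S0002-9947-1977-0474388-1.pdf}

\end{thebibliography}
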